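\title{Scalar generalized Verma modules and $b$-functions of semi-invariants}

\begin{abstract}
Let $G$ be a simply connected complex semisimple group, $\mathfrak p$ a maximal parabolic subalgebra of its Lie algebra, $\varpi$ the fundamental weight that extends to a character of $\mathfrak p$, and $b(s)$ the Bernstein--Sato polynomial of the semi-invariant function $f^\varpi$ on $G$. We prove that the generalized Verma module induced from the character $\lambda\varpi$ of $\mathfrak p$ is irreducible if and only if $b(\lambda-j)\neq0$ for all integers $j\ge1$. The same argument gives a criterion of this form for the module induced from any character of any proper parabolic subalgebra. Irreducibility is read off from an associated variety; this variety is the moment-map image of a characteristic variety on $G/P$; and the top-dimensional components of the latter are the same for all $\lambda$ that satisfy the condition on $b$, so that one can compare with a generic value of $\lambda$.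
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a simply connected complex semisimple Lie group with Lie algebra $\mathfrak g$, let $T$ be a maximal torus, $B$ a Borel subgroup containing $T$, and $B_-$ the Borel subgroup with $B\cap B_-=T$. Let $\alpha_1,\dots,\alpha_l$ be the simple roots and $\varpi_1,\dots,\varpi_l$ the fundamental weights. An integral weight $\varpi$ integrates to a character of $T$; we write $\varpi$ for this character and for its compositions with the projections $B\to T$ and $B_-\to T$. For $\varpi\in\sum_i\mathbb Z_{\ge0}\varpi_i$ there is a unique holomorphic function $f^\varpi$ on $G$ with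
\[
f^\varpi(e)=1,\qquad f^\varpi(b'gb)=\varpi(b')\,f^\varpi(g)\,\varpi(b)\qquad(b'\in B_-,\ g\in G,\ b\in B),
\]
the \emph{semi-invariant} attached to $\varpi$. For $G=SL_n$, with $B$ the upper triangular matrices, $f^{\varpi_k}$ is the upper left $k\times k$ minor.

The \emph{$b$-function} of $f=f^\varpi$ is its Bernstein--Sato polynomial: the monic polynomial $b(s)\in\mathbb C[s]$ of least degree such that
\begin{equation}\label{eq:bdef}
Q(s)\,f^{s+1}=b(s)\,f^{s}
\end{equation}
for some polynomial $Q(s)$ in $s$ whose coefficients are analytic linear differential operators on $G$. If $b(\alpha)\ne0$, then $f^\alpha$ is obtained from $f^{\alpha+1}$ by a differential operator. The roots of $b$ thus record where differentiation may fail to lower the exponent of $f$.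

On the side of representation theory, let $\mathfrak p\supseteq\operatorname{Lie}(B)$ be a parabolic subalgebra and $\nu$ a Lie algebra character of $\mathfrak p$. The \emph{scalar generalized Verma module} is
\[
M(\nu)=U(\mathfrak g)\otimes_{U(\mathfrak p)}\mathbb C_\nu ,
\]
where $\mathbb C_\nu$ is the one-dimensional $\mathfrak p$-module given by $\nu$. When $\mathfrak p$ is maximal, exactly one fundamental weight $\varpi$ extends to a character of $\mathfrak p$, and the modules $M(\lambda\varpi)$, $\lambda\in\mathbb C$, form a one-parameter family. The problem is to find the $\lambda$ for which $M(\lambda\varpi)$ is irreducible. The following answer is posed as a conjecture in \cite{source}; we prove it.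

\begin{theorem}\label{thm:max}
Let $\mathfrak p$ be a maximal parabolic subalgebra containing $\operatorname{Lie}(B)$, let $\varpi$ be the fundamental weight that extends to a character of $\mathfrak p$, and let $b(s)$ be the $b$-function of $f^\varpi$. For $\lambda\in\mathbb C$ the following conditions are equivalent:
\begin{enumerate}
\item[(1)] $M(\lambda\varpi)$ is irreducible;
\item[(2)] $b(\lambda-j)\neq0$ for all $j=1,2,\dots$.
\end{enumerate}
\end{theorem}

Some values of $\lambda$ can be tested at once. If $\lambda\in\mathbb Z_{\ge0}$, the infinite-dimensional module $M(\lambda\varpi)$ has the finite-dimensional module of highest weight $\lambda\varpi$ as a quotient, so (1) fails. Condition (2) fails as well, because $b(-1)=0$: at $s=-1$ the left side of \eqref{eq:bdef} is holomorphic on $G$ and the right side is $b(-1)/f$, while $f$ has zeros (Lemma~\ref{lem:cell}). At the other end, a comparison of Casimir eigenvalues shows that $M(\lambda\varpi)$ is irreducible for irrational $\lambda$ (Lemma~\ref{lem:casimir}). For $SL_2$ one has $b(s)=s+1$ and there are no further points of reducibility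 (Section~\ref{sec:sl2}). For $SL_4$ and $\varpi=\varpi_2$ one has $b(s)=(s+1)(s+2)$, and the root $-2$ corresponds to the additional point $\lambda=-1$ (Example~\ref{ex:sl4}).

The reason to expect $b$ in general is a duality. Let $P$ be the parabolic subgroup with Lie algebra $\mathfrak p$ and $X_f\subset G/P$ the open cell where $f\neq0$. The restricted dual of $M(\lambda\varpi)$ is the space $\mathcal O(X_f)f^\lambda$ with the action of $\mathfrak g$ by left translations, and $M(\lambda\varpi)$ is irreducible exactly when the vector $f^\lambda$ generates this space. The space contains elements with poles of every order along $\{f=0\}$, so $U(\mathfrak g)$ has to lower the exponent from $\lambda$ to $\lambda-1,\lambda-2,\dots$, and the numbers $b(\lambda-1),b(\lambda-2),\dots$ are the obstructions to doing so. This reasoning becomes a short proof of (1)$\Rightarrow$(2). The converse is the substance of the theorem: the operator $Q$ in \eqref{eq:bdef} has functions on $G$ as coefficients, and multiplication by such functions does not preserve $U(\mathfrak g)f^\lambda$.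

The proof works for all parabolic subalgebras and all characters, and we give it in that generality. Let $P\supset B$ be a proper parabolic subgroup with Lie algebra $\mathfrak p$ and put $I=\{i:\mathfrak g_{-\alpha_i}\not\subset\mathfrak p\}$. The characters of $\mathfrak p$ are the combinations of the $\varpi_i$ with $i\in I$. Fix
\[
\varpi=\sum_{i\in I}m_i\varpi_i\quad(m_i\in\mathbb Z_{\ge1}),\qquad \chi=\sum_{i\in I}c_i\varpi_i\quad(c_i\in\mathbb C),
\]
and put $f=f^\varpi$ and $f^\chi=\prod_{i\in I}(f^{\varpi_i})^{c_i}$. Let $\mathcal O(G)$ and $D(G)$ be the rings of regular functions and of algebraic differential operators on the algebraic group $G$, and let $b_\chi(s)$ be the monic polynomial of least degree with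
\begin{equation}\label{eq:bchi}
b_\chi(s)\,f^sf^\chi\in D(G)[s]\,f^{s+1}f^\chi .
\end{equation}
The meaning of the powers is fixed in Section~\ref{sec:setup}, and the existence of $b_\chi$ is recalled in Section~\ref{sec:b}.

\begin{theorem}\label{thm:gen}
For $\lambda\in\mathbb C$ the following conditions are equivalent:
\begin{enumerate}
\item[(1)] $M(\chi+\lambda\varpi)$ is irreducible;
\item[(2)] $b_\chi(\lambda-j)\ne0$ for all $j=1,2,\dots$;
\item[(3)] $D(G)f^\lambda f^\chi=\mathcal O(G)[1/f]f^\lambda f^\chi$;
\item[(4)] the simple highest weight module $L(\chi+\lambda\varpi)$ has Gelfand--Kirillov dimension $\dim G/P$.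
\end{enumerate}
Moreover, for every $\lambda$, the associated variety of $U(\mathfrak g)f^\lambda f^\chi$ is the image under the moment map of the characteristic variety of the twisted $D$-module on $G/P$ that it generates.
\end{theorem}

The terms in (4) and in the last sentence are defined in Sections~\ref{sec:dual} and~\ref{sec:loc}. With $\lambda=0$ and $\chi$ arbitrary, the theorem says that a module induced from a character $\chi$ of any proper parabolic subalgebra $\mathfrak p\supseteq\operatorname{Lie}(B)$ is irreducible if and only if $b_\chi$ has no root in $\{-1,-2,\dots\}$. Theorem~\ref{thm:max} is the case $I=\{i\}$, $m_i=1$, $\chi=0$, because $b_0$ is the $b$-function of $f^\varpi$ (Lemma~\ref{lem:analytic}). A reader interested only in that case may delete the factors $f^\chi$ and $h^\chi$ everywhere below.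

We call $\lambda$ \emph{admissible} if (2) holds. The equivalence (2)$\Leftrightarrow$(3) is a general fact about $b$-functions (Section~\ref{sec:b}), and (1)$\Rightarrow$(3) follows from the duality (Section~\ref{sec:dual}). For (2)$\Rightarrow$(1) we do not try to produce elements of $N=U(\mathfrak g)f^\lambda f^\chi$; we measure its size. Put $d=\dim G/P$.
\begin{itemize}
\item The associated variety of $N$ lies in a $d$-dimensional linear subspace of $\mathfrak g^*$, and $M(\chi+\lambda\varpi)$ is irreducible if and only if the variety fills the subspace (Section~\ref{sec:dual}).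
\item The associated variety of $N$ is the moment-map image of the characteristic variety of the sheaf $\mathcal O_{G/P}N$ (Section~\ref{sec:loc}). This sheaf is a module over differential operators, so the $b$-function controls it.
\item The $d$-dimensional components of this characteristic variety are the same for all admissible $\lambda$ (Section~\ref{sec:const}).
\item For $\lambda_0$ outside a countable set the module is irreducible for an elementary reason. One component then maps onto the whole subspace, and it persists for every admissible $\lambda$ (Section~\ref{sec:end}).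
\end{itemize}

\section{Semi-invariants, the open cell and powers}\label{sec:setup}

All varieties are complex algebraic varieties. For a smooth affine variety $Y$ we write $\mathcal O(Y)$ for its regular functions, $D(Y)$ for its algebraic differential operators and $D_k(Y)$ for those of order at most $k$. Recall that $D_k(Y)$ is spanned over $\mathcal O(Y)$ by the products of at most $k$ derivations and that $\operatorname{gr}D(Y)=\mathcal O(T^*Y)$, a derivation corresponding to the fiberwise linear function it defines. The class of an operator in $D_k(Y)/D_{k-1}(Y)$ is its \emph{symbol}. Let $U_k\subset U(\mathfrak g)$ be the span of the products of at most $k$ elements of $\mathfrak g$; by the Poincar\'e--Birkhoff--Witt (PBW) theorem, $\operatorname{gr}U(\mathfrak g)=S(\mathfrak g)=\mathcal O(\mathfrak g^*)$.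

We keep $P$, $I$, $\varpi$, $\chi$ as in Theorem~\ref{thm:gen}. Let $\mathfrak h=\operatorname{Lie}(T)$, $\mathfrak b_-=\operatorname{Lie}(B_-)$, let $P_-\supset B_-$ be the opposite parabolic subgroup, $\mathfrak p_-$ its Lie algebra, $\mathfrak u_+$ and $\mathfrak u_-$ the nilradicals of $\mathfrak p$ and $\mathfrak p_-$, and $U_-=\exp\mathfrak u_-$. Then $\mathfrak g=\mathfrak u_-\oplus\mathfrak p=\mathfrak u_+\oplus\mathfrak p_-$, and the roots of $\mathfrak u_+$ are the positive roots with a positive coefficient on some $\alpha_i$, $i\in I$. A combination $\nu=\sum_{i\in I}\nu_i\varpi_i$ is a character of both $\mathfrak p$ and $\mathfrak p_-$. Put $X=G/P$, a smooth projective variety of dimension $d=\dim\mathfrak u_+$, with projection $\pi:G\to X$. Let $W$ be the Weyl group, $\dot w\in G$ a representative of $w\in W$, and $W_P$ the subgroup generated by the simple reflections $s_j$, $j\notin I$. Write $f_i=f^{\varpi_i}$. By uniqueness of semi-invariants, $f=\prod_{i\in I}f_i^{m_i}$.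

\begin{lemma}\label{lem:cell}
For $i\in I$ the function $f_i$ is regular, $\varpi_i$ extends to characters of $P$ and $P_-$, and $f_i(p'gp)=\varpi_i(p')f_i(g)\varpi_i(p)$ for $p'\in P_-$, $p\in P$. Moreover $\{g\in G:f(g)\neq0\}=U_-P\neq G$, and $f_i=1$ on $U_-$.
\end{lemma}

\begin{proof}
Let $v$ be a highest weight vector of the irreducible representation $V(\varpi_i)$ and $v^*$ the lowest weight vector of its dual, of weight $-\varpi_i$, with $\langle v^*,v\rangle=1$. The function $\langle v^*,gv\rangle$ has the defining properties of $f_i$, so it equals $f_i$. For $j\notin I$ we have $\langle\varpi_i,\alpha_j^\vee\rangle=0$, so $\mathfrak g_{-\alpha_j}$ kills $v$ and $\mathfrak g_{\alpha_j}$ kills $v^*$. Since $\mathfrak p$ is generated by $\operatorname{Lie}(B)$ and these $\mathfrak g_{-\alpha_j}$, the line $\mathbb Cv$ is stable under the connected group $P$; in the same way $\mathbb Cv^*$ is stable under $P_-$. This gives the characters and the formula. A character of the unipotent group $U_-$ is trivial, so $f_i=1$ on $U_-$.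

By the Bruhat decomposition $G=\bigcup_wB_-\dot wB$, and $f(b'\dot wb)\ne0$ if and only if $f_i(\dot w)\neq0$ for all $i\in I$; here we use $m_i\ge1$. The vector $\dot wv$ is nonzero of weight $w\varpi_i$, and $v^*$ vanishes on all weight spaces other than $\mathbb Cv$, so $f_i(\dot w)\neq0$ if and only if $w\varpi_i=\varpi_i$. If this holds for all $i\in I$, then $w$ fixes $\varpi$. The stabilizer of a dominant weight is generated by the simple reflections that fix it, so $w\in W_P$ and $\dot w\in P$. Hence $\{f\ne0\}\subset B_-P$, and $f$ has no zero on $B_-P$ by the formula. Finally $B_-=U_-(B_-\cap P)$ gives $B_-P=U_-P$, and $f(\dot s_i)=0$ for $i\in I$.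
\end{proof}

Let $X_f=\pi(U_-P)$ be the open cell. Multiplication $U_-\times P\to U_-P$ is an isomorphism of varieties, so $\pi$ restricts to an isomorphism $U_-\cong X_f$.

\subsection*{Two actions}
For $x\in\mathfrak g$ and a function $\phi$ on an open subset of $G$ put
\[
(x\phi)(g)=\frac{d}{d\tau}\phi(\exp(-\tau x)g)\Big|_{\tau=0},\qquad (R_x\phi)(g)=\frac{d}{d\tau}\phi(g\exp(\tau x))\Big|_{\tau=0}.
\]
Both are actions of $\mathfrak g$, hence of $U(\mathfrak g)$, and they commute. We write the first as $u\phi$ and the second as $R_u\phi$. The vector fields of the first action trivialize the tangent bundle of $G$. Moving a function past a vector field changes a product only by terms of lower order, so induction on $k$ gives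
\begin{equation}\label{eq:DG}
D_k(\Omega)=\mathcal O(\Omega)\,U_k\qquad\text{for every affine open }\Omega\subset G .
\end{equation}
The first action descends to $X$; let $\xi_x$ be the vector field on $X$ given by $x$. Since $G$ acts transitively, the $\xi_x$ span every tangent space of $X$, and so they generate the derivations of $\mathcal O(V)$ over $\mathcal O(V)$ for every affine open $V\subset X$.

For open $V\subset X$ we identify $\mathcal O(V)$ with the right $P$-invariant regular functions on $\pi^{-1}V$. Say that $\phi\in\mathcal O(\pi^{-1}V)$ has \emph{right weight} $\eta$, a character of $P$, if $\phi(gp)=\phi(g)\eta(p)$. If $\phi$ has right weight $\eta$, so does $x\phi$, and the quotient of two functions of the same right weight is a function on the part of $V$ where the denominator does not vanish.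

\subsection*{Powers}
Let $Y$ be a smooth irreducible affine variety with nonzero functions $h_i\in\mathcal O(Y)$, $i\in I$, and put $h=\prod_ih_i^{m_i}$. Each $h_i$ is invertible in $\mathcal O(Y)[1/h]$. For $\nu=\sum_i\nu_i\varpi_i$ let $\mathcal O(Y)[1/h]h^\nu$ be the free $\mathcal O(Y)[1/h]$-module on a symbol $h^\nu$, on which a derivation $\theta$ acts by
\begin{equation}\label{eq:powers}
\theta(a\,h^\nu)=\Big(\theta a+a\sum_{i\in I}\nu_i\,\frac{\theta h_i}{h_i}\Big)h^\nu .
\end{equation}
This is the rule for differentiating $a$ times a local branch of $\prod_ih_i^{\nu_i}$, so it defines a $D(Y)$-module. For $\nu=\chi+\alpha\varpi$ we write $h^\nu=h^\alpha h^\chi$, and we identify $h^{\alpha+j}h^\chi$ with $h^j\cdot h^\alpha h^\chi$ for $j\in\mathbb Z$. The same rule with $\nu_i=c_i+sm_i$, where $s$ is an indeterminate, defines a $D(Y)[s]$-module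
\[
\mathcal W_Y=\mathcal O(Y)[1/h,s]\,h^sh^\chi .
\]
Two operations on $\mathcal W_Y$ are $D(Y)$-linear, by \eqref{eq:powers} and $\theta h/h=\sum_im_i\theta h_i/h_i$. The \emph{specialization} $s\mapsto\alpha$ maps $\mathcal W_Y$ onto $\mathcal O(Y)[1/h]h^\alpha h^\chi$ with kernel $(s-\alpha)\mathcal W_Y$. The \emph{shift} $a(s)h^sh^\chi\mapsto a(s-1)h^{s-1}h^\chi$ turns an identity $\beta(s)h^sh^\chi=Q(s)h^{s+1}h^\chi$ into $\beta(s-1)h^{s-1}h^\chi=Q(s-1)h^sh^\chi$.

We use this for $Y=G$ with the functions $f_i$, and later for open subsets of $X$. On $G$ we also regard $f^\nu$ as the branch near $e$ with $f^\nu(e)=1$; this embeds $\mathcal O(G)[1/f]f^\nu$ into the germs of holomorphic functions at $e$, compatibly with both actions. Lemma~\ref{lem:cell} gives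
\begin{equation}\label{eq:eigen}
xf^\nu=-\nu(x)f^\nu\quad(x\in\mathfrak p_-),\qquad R_xf^\nu=\nu(x)f^\nu\quad(x\in\mathfrak p),
\end{equation}
and the first formula also holds in $\mathcal W_G$ with $\nu=\chi+s\varpi$.

\section{The case of $SL_2$}\label{sec:sl2}

Every object of the proof can be written down for $G=SL_2$, $P=B$, $\chi=0$. Here $f=g_{11}$, the upper left entry of $g=(g_{ij})$. Let $E,H,F$ be the standard basis of $\mathfrak{sl}_2$, with $E$ upper triangular. Multiplying $g$ on the left by $\exp(-\tau x)$ gives
\[
Eg_{11}=-g_{21},\quad Hg_{11}=-g_{11},\quad Fg_{11}=0,\qquad Eg_{21}=0,\quad Hg_{21}=g_{21},\quad Fg_{21}=-g_{11}.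
\]

\emph{The $b$-function.} The vector field $\theta=g_{12}E-g_{22}H$ satisfies $\theta f=\det g=1$, so $\theta f^{s+1}=(s+1)f^s$. Since $b(-1)=0$, we get $b(s)=s+1$, and $\lambda$ is admissible if and only if $\lambda\notin\mathbb Z_{\ge0}$. The Verma module $M(\lambda\varpi)$ has the basis $F^kv$ with $EF^kv=k(\lambda-k+1)F^{k-1}v$, so it is irreducible for the same $\lambda$.

\emph{The dual module.} We have $X=\mathbb P^1$ with homogeneous coordinates $[g_{11}:g_{21}]$, and $w=g_{21}/g_{11}$ is a coordinate on $X_f$. Put $[s]_k=s(s-1)\cdots(s-k+1)=\prod_{j=1}^kb(s-j)$. Then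
\[
E^kf^\lambda=(-1)^k[\lambda]_k\;g_{21}^k\,f^{\lambda-k}=(-1)^k\prod_{j=1}^kb(\lambda-j)\;w^kf^\lambda .
\]
So $N=U(\mathfrak g)f^\lambda=\mathbb C[E]f^\lambda$ is all of $\mathbb C[w]f^\lambda$ when $\lambda$ is admissible and is finite-dimensional otherwise. In general no such formula is available, and we now recover this dichotomy in the way that generalizes.

\emph{The chart around the divisor.} On $V=\{g_{21}\neq0\}\subset X$ use the coordinate $z=g_{11}/g_{21}$, write $\partial=d/dz$, and let $\zeta$ be the symbol of $\partial$. From the table, $\xi_E=-\partial$, $\xi_H=-2z\partial$, $\xi_F=z^2\partial$. Write $f^s=z^sg_{21}^s$ and drop the factor $g_{21}^s$; then $E,H,F$ act on $\mathbb C[z,z^{-1},s]z^s$ by $-\partial$, $-2z\partial+s$, $z^2\partial-sz$. Together with $\mathbb C[z,s]$ these operators generate $D(V)[s]$, so the object generated by $f^s$ over $V$ is $A=D(V)[s]z^s$. Since $\partial^jz^s=[s]_jz^{s-j}$ and $[s]_{j-1}$ divides $[s]_j$, the filtration $A_k=D_k(V)[s]z^s$ is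
\[
A_k=\mathbb C[z,s]\,z^s\oplus\bigoplus_{j=1}^k\mathbb C[s]\,[s]_j\,z^{s-j}.
\]
The symbol $z\zeta$ kills the generator of $\operatorname{gr}A$, because $z\partial z^s=sz^s\in A_0$, and comparing degrees gives $\operatorname{gr}A=\mathbb C[z,\zeta,s]/(z\zeta)$. The displayed $\mathbb C[s]$-basis is adapted to the filtration, so for \emph{every} $\lambda$
\[
\operatorname{gr}\big(A/(s-\lambda)A\big)=\mathbb C[z,\zeta]/(z\zeta),
\]
with support the zero section $\{\zeta=0\}$ together with the cotangent fiber $\{z=0\}$.

\emph{Where admissibility enters.} The specialization $A/(s-\lambda)A\to D(V)z^\lambda$ sends the basis to the elements $z^{\lambda+n}$ and $[\lambda]_jz^{\lambda-j}$. It is bijective if and only if $\lambda$ is admissible. For $\lambda=n\in\mathbb Z_{\ge0}$ we have $\partial^{n+1}z^n=0$, so $\zeta^{n+1}$ kills $\operatorname{gr}D(V)z^n$, and the fiber $\{z=0\}$ drops out of the support.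

\emph{The moment map.} A point $(z,\zeta)\in T^*V$ defines the linear form on $\mathfrak g$ with values $-\zeta,\ -2z\zeta,\ z^2\zeta$ on $E,H,F$. The zero section goes to $0$, and the fiber $\{z=0\}$ goes onto the line $\mathfrak b_-^\perp$ of forms that vanish on $H$ and $F$. On the other hand, the graded module of $N$ for the filtration $U_kf^\lambda$ is $S(\mathfrak g)/(H,F)$, supported on this line, when $\lambda$ is admissible, and is finite-dimensional, supported at $0$, otherwise. In both cases the support in $\mathfrak g^*$ is the image of the support in $T^*X$. Irreducibility is detected by one component in $T^*X$, and that component is present for all admissible $\lambda$ at once.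

\section{Specializing the exponent}\label{sec:b}

\subsection*{Existence}
Bernstein's theorem states that for a smooth affine variety $Y$ and $0\neq h\in\mathcal O(Y)$ there is a nonzero $\beta\in\mathbb C[s]$ with $\beta(s)h^s\in D(Y)[s]h^{s+1}$. This gives $b_\chi$ for $\chi=0$, which is all that Theorem~\ref{thm:max} needs. For general $\chi$ we use the theorem of Bernstein and Kashiwara: for a holonomic $D(Y)$-module $\mathcal M$, an element $u\in\mathcal M$ and $h\in\mathcal O(Y)$, there is a nonzero $\beta$ with $\beta(s)h^su\in D(Y)[s]h^{s+1}u$ in $\mathcal M[1/h,s]h^s$. It applies to $\mathcal M=\mathcal O(G)[1/f]f^\chi$ and $u=f^\chi$: this module is holonomic, being the direct image of an integrable connection under the affine open embedding $\{f\ne0\}\subset G$. Holonomic modules play no other role in the paper. The polynomials $\beta$ with $\beta(s)f^sf^\chi\in D(G)[s]f^{s+1}f^\chi$ form an ideal of $\mathbb C[s]$, and $b_\chi$ is its monic generator.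

\subsection*{Descent}
Twice we have to move an equation of the form \eqref{eq:bchi} from a larger ring of functions to a smaller one: from analytic to algebraic functions here, and from $G$ to $X$ in Section~\ref{sec:loc}. Both moves rest on one observation.

\begin{lemma}\label{lem:descent}
Let $R\to R'$ be a faithfully flat homomorphism of commutative rings, $\mathcal W$ an $R$-module, $A'\subset\mathcal W$ a submodule and $w\in\mathcal W$. If $1\otimes w$ lies in the image of $R'\otimes_RA'$ in $R'\otimes_R\mathcal W$, then $w\in A'$.
\end{lemma}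

\begin{proof}
By right exactness, $R'\otimes(\mathcal W/A')$ is the quotient of $R'\otimes\mathcal W$ by that image, so the class of $w$ maps to $0$ under $\mathcal W/A'\to R'\otimes(\mathcal W/A')$. For a faithfully flat homomorphism this map is injective.
\end{proof}

\begin{lemma}\label{lem:analytic}
The polynomial $b_0$ equals the $b$-function $b$ of $f$ defined by \eqref{eq:bdef} with analytic operators.
\end{lemma}

\begin{proof}
The polynomials that admit an analytic $Q$ form an ideal, which contains $b_0$; hence $b$ exists and $b\mid b_0$. Conversely let $b(s)f^s=Q(s)f^{s+1}$ with $Q$ analytic. Fix a point $y\in G$, with local rings $\mathcal O_y\subset\mathcal O_y^{\mathrm{an}}$ of regular and of holomorphic germs; this extension is faithfully flat. Take $\mathcal W=\mathcal O_y[1/f,s]f^s$ and $A'=\mathcal O_yU(\mathfrak g)[s]f^{s+1}$. Then $\mathcal O_y^{\mathrm{an}}\otimes\mathcal W=\mathcal O_y^{\mathrm{an}}[1/f,s]f^s$, and the image of $\mathcal O_y^{\mathrm{an}}\otimes A'$ is $\mathcal O_y^{\mathrm{an}}U(\mathfrak g)[s]f^{s+1}$. As in \eqref{eq:DG}, $\mathcal O_y^{\mathrm{an}}U(\mathfrak g)$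 is the ring of germs of analytic differential operators at $y$, so this image contains $b(s)f^s$. Lemma~\ref{lem:descent} gives $b(s)f^s\in A'$, and $A'$ is the localization of $D(G)[s]f^{s+1}$ at $y$. Thus the class of $b(s)f^s$ in the $\mathcal O(G)$-module $\mathcal W_G/D(G)[s]f^{s+1}$ vanishes in the localization at every maximal ideal, so it is zero, and $b_0\mid b$.
\end{proof}

From now on everything is algebraic.

\subsection*{The specialization lemma}
The module $D(Y)[s]h^sh^\chi$ is a family over the $s$-line, and its fiber at $\alpha$ maps onto $D(Y)h^\alpha h^\chi$. In Section~\ref{sec:sl2} this map had a kernel exactly at the non-admissible values. One half of that statement is general.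

\begin{lemma}\label{lem:spec}
Let $Y$, $h_i$, $h$ be as in Section~\ref{sec:setup}, $D=D(Y)$, and let $\beta\in\mathbb C[s]$ satisfy $\beta(s)h^sh^\chi\in D[s]h^{s+1}h^\chi$. If $\beta(\alpha-k)\neq0$ for all integers $k\ge1$, then the kernel of the specialization $D[s]h^sh^\chi\to Dh^\alpha h^\chi$, $s\mapsto\alpha$, is $(s-\alpha)D[s]h^sh^\chi$.
\end{lemma}

\begin{proof}
Put $A=D[s]h^sh^\chi$. The kernel contains $(s-\alpha)A$. Let $u\in A$ be in the kernel. Then $u=(s-\alpha)v$ with $v\in\mathcal W_Y$, and we must show $v\in A$. Clearing denominators, $v\in\mathcal O(Y)[s]h^{s-m}h^\chi$ for some $m\geq 1$. Shifting the equation for $\beta$ gives $\beta(s-k)h^{s-k}h^\chi\in D[s]h^{s-k+1}h^\chi$ for $k=1,\dots,m$. Since $s$ is central, $\beta_m(s)=\prod_{k=1}^m\beta(s-k)$ satisfies $\beta_m(s)h^{s-m}h^\chi\in A$, and so $\beta_mv\in A$. By hypothesis $\beta_m(\alpha)\ne0$, so there are polynomials $p,q$ with $p\beta_m+q\,(s-\alpha)=1$. Then $v=p\beta_mv+qu\in A$.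
\end{proof}

\begin{proposition}\label{prop:23}
For $\lambda\in\mathbb C$ the following are equivalent: \emph{(a)} $\lambda$ is admissible; \emph{(b)} $f^{\lambda-j}f^\chi\in D(G)f^\lambda f^\chi$ for all $j\ge1$; \emph{(c)} $D(G)f^\lambda f^\chi=\mathcal O(G)[1/f]f^\lambda f^\chi$.
\end{proposition}

\begin{proof}
Write $D=D(G)$. Conditions (b) and (c) are equivalent because $\mathcal O(G)[1/f]f^\lambda f^\chi$ is the union of the $\mathcal O(G)f^{\lambda-j}f^\chi$. If (a) holds, specializing \eqref{eq:bchi} at $s=\lambda-j$ gives $f^{\lambda-j}f^\chi\in Df^{\lambda-j+1}f^\chi$ for all $j\ge1$, and (b) follows by induction on $j$.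

Assume (b) and suppose that $\lambda$ is not admissible. A single relation $f^\alpha f^\chi\in Df^{\alpha+1}f^\chi$ says something about $b_\chi(\alpha)$ only if it lifts to the family, so we choose the root at which Lemma~\ref{lem:spec} applies. Let $j\ge1$ be maximal with $b_\chi(\lambda-j)=0$ and put $\alpha=\lambda-j$. Then $b_\chi(\alpha-k)\ne0$ for all $k\ge1$. Since $f^\lambda f^\chi=f^{j-1}\cdot f^{\alpha+1}f^\chi$, condition (b) gives $f^\alpha f^\chi=Sf^{\alpha+1}f^\chi$ with $S\in D$. The element $f^sf^\chi-Sf^{s+1}f^\chi$ of $D[s]f^sf^\chi$ vanishes at $s=\alpha$, so by Lemma~\ref{lem:spec} it equals $(s-\alpha)S'(s)f^sf^\chi$ with $S'\in D[s]$. Write $b_\chi=(s-\alpha)b'$ and multiply by $b'$: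
\[
b'(s)f^sf^\chi=b'(s)Sf^{s+1}f^\chi+S'(s)\,b_\chi(s)f^sf^\chi\in D[s]f^{s+1}f^\chi .
\]
This contradicts the minimality of $b_\chi$.
\end{proof}

\section{The dual module and its associated variety}\label{sec:dual}

In this section $\nu=\sum_{i\in I}\nu_i\varpi_i$ is any character of $\mathfrak p$. Put
\[
M^\vee(\nu)=\mathcal O(X_f)f^\nu\subset\mathcal O(G)[1/f]f^\nu,\qquad N(\nu)=U(\mathfrak g)f^\nu .
\]
For $x\in\mathfrak g$ the functions $xf_i$ and $f_i$ have the same right weight, so $(xf_i)/f_i\in\mathcal O(X_f)$. By \eqref{eq:powers}, $M^\vee(\nu)$ is a $\mathfrak g$-submodule for the left action, and it contains $N(\nu)$.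

For $\gamma\in\mathfrak h^*$ let $n(\gamma)$ be the dimension of the weight space $S(\mathfrak u_+)_\gamma$. It is finite, because the roots of $\mathfrak u_+$ are positive, and it is nonzero exactly when $\gamma$ is a sum of roots of $\mathfrak u_+$; also $n(0)=1$. By PBW, $U(\mathfrak u_-)\to M(\nu)$, $u\mapsto u\otimes1$, is bijective, so $M(\nu)$ is a sum of weight spaces with $\dim M(\nu)_{\nu-\gamma}=n(\gamma)$, and $\dim U(\mathfrak u_+)_\gamma=n(\gamma)$. The torus acts on $X_f\cong U_-\cong\mathfrak u_-$ through the adjoint action, so $\mathcal O(X_f)\cong S(\mathfrak u_-^*)$ as $\mathfrak h$-modules, and the linear coordinate dual to a root vector of root $-\beta$ has weight $\beta$. Since $f^\nu$ has weight $-\nu$, the module $M^\vee(\nu)$ is a sum of weight spaces with $\dim M^\vee(\nu)_{-\nu+\gamma}=n(\gamma)$.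

\begin{proposition}\label{prop:dual}
Every nonzero submodule of $M^\vee(\nu)$ contains $f^\nu$. In particular $N(\nu)$ is simple. The module $M(\nu)$ is irreducible if and only if $N(\nu)=M^\vee(\nu)$.
\end{proposition}

\begin{proof}
For $u\in U(\mathfrak g)$ and $\phi\in M^\vee(\nu)$ put $\langle u,\phi\rangle=(R_u\phi)(e)$. By \eqref{eq:eigen} and the right $P$-invariance of $\mathcal O(X_f)$ we have $R_x\phi=\nu(x)\phi$ for $x\in\mathfrak p$, so $\langle ux,\phi\rangle=\nu(x)\langle u,\phi\rangle$, and the pairing descends to $M(\nu)\times M^\vee(\nu)$. At the identity the two actions of $x\in\mathfrak g$ differ by a sign, $(x\psi)(e)=-(R_x\psi)(e)$. Therefore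
\[
\langle u,x\phi\rangle=(xR_u\phi)(e)=-(R_xR_u\phi)(e)=-\langle xu,\phi\rangle ,
\]
so the pairing is invariant. Hence weight spaces pair trivially unless their weights are opposite, and the orthogonal complement of a submodule is a submodule.

Let $\phi=af^\nu$ pair to zero with all of $M(\nu)$. Since $f^\nu=1$ on $U_-$ near $e$ and the operators $R_u$, $u\in U(\mathfrak u_-)$, are tangent to $U_-$, this gives $(R_ua|_{U_-})(e)=0$ for all $u\in U(\mathfrak u_-)$. The left-invariant vector fields trivialize the tangent bundle of $U_-$, so all derivatives of $a|_{U_-}$ vanish at $e$, and $a=0$. Thus $M^\vee(\nu)_{-\nu+\gamma}\to(M(\nu)_{\nu-\gamma})^*$ is injective; both sides have dimension $n(\gamma)$, so the pairing between these two weight spaces is perfect.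

A submodule of either module is the sum of its intersections with the weight spaces. It follows that $K\mapsto K^\perp$ is an inclusion-reversing bijection between the submodules of $M^\vee(\nu)$ and those of $M(\nu)$, with $K^{\perp\perp}=K$. So one module is irreducible if and only if the other is. If $K\neq0$, then $K^\perp$ is a proper submodule of $M(\nu)$, so it meets the generating line $M(\nu)_\nu$ only in $0$; then $K$ contains the line $M^\vee(\nu)_{-\nu}=\mathbb Cf^\nu$. Hence $N(\nu)$ is contained in every nonzero submodule, and $M^\vee(\nu)$ is irreducible if and only if it equals $N(\nu)$.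
\end{proof}

The easy implication of Theorem~\ref{thm:gen} follows.

\begin{proposition}\label{prop:13}
If $M(\chi+\lambda\varpi)$ is irreducible, then $f^{\lambda-j}f^\chi\in D(G)f^\lambda f^\chi$ for all $j\ge1$.
\end{proposition}

\begin{proof}
Put $\nu=\chi+\lambda\varpi$ and fix $j$. The element $f^{-j}f^\nu$ is not in $M^\vee(\nu)$, since it transforms differently under $P$; we correct this by a factor and then remove the factor. For $g_0\in G$ let $\phi_{g_0}(g)=f(g_0^{-1}g)^j$. It has the same right weight as $f^j$, so $\phi_{g_0}/f^j\in\mathcal O(X_f)$ and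
\[
\phi_{g_0}f^{-j}f^\nu\in M^\vee(\nu)=N(\nu)\subset D(G)f^\nu
\]
by Proposition~\ref{prop:dual}. The functions $\phi_{g_0}$ have no common zero, since $\phi_{g_0}(g_0)=1$. By the Nullstellensatz $1=\sum_ka_k\phi_{g_k}$ with $a_k\in\mathcal O(G)$, and so $f^{-j}f^\nu=\sum_ka_k\phi_{g_k}f^{-j}f^\nu\in D(G)f^\nu$.
\end{proof}

For the converse, Proposition~\ref{prop:23} and \eqref{eq:DG} give only $\mathcal O(G)N(\nu)=\mathcal O(G)[1/f]f^\nu$, and it is not clear how to remove the coefficients from $\mathcal O(G)$. We therefore replace the equality $N(\nu)=M^\vee(\nu)$ by a condition on a geometric invariant of $N(\nu)$ that survives multiplication by functions.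

\subsection*{Associated varieties}
Let $N$ be a finitely generated $U(\mathfrak g)$-module. A \emph{good filtration} of $N$ is an exhaustive increasing filtration $F$ with $F_k=0$ for $k\ll0$, $U_jF_k\subset F_{j+k}$, and $\operatorname{gr}^FN$ finitely generated over $S(\mathfrak g)$. The \emph{associated variety} $\operatorname{AV}(N)\subset\mathfrak g^*$ is the support of $\operatorname{gr}^FN$, that is, the zero set of its annihilator. We shall compute it with two different filtrations, so we recall why it does not depend on $F$.

\begin{lemma}\label{lem:AVindep}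
If $F$ and $F'$ are good filtrations of $N$, then $\operatorname{gr}^FN$ and $\operatorname{gr}^{F'}N$ have the same support.
\end{lemma}

\begin{proof}
Lift homogeneous generators of $\operatorname{gr}^FN$ to elements $n_i\in F_{k_i}$. Induction on $k$, starting where $F_k=0$, gives $F_k=\sum_iU_{k-k_i}n_i$. Choose $n_j'\in F'_{k'_j}$ in the same way, and choose $c$ with $n_i\in F'_{k_i+c}$ and $n'_j\in F_{k'_j+c}$ for all $i,j$. Then $F_k\subset F'_{k+c}$ and $F'_k\subset F_{k+c}$ for all $k$. Let $a\in S^m(\mathfrak g)$ have a lift $u\in U_m$, and suppose that $a^n$ kills $\operatorname{gr}^FN$, that is, $u^nF_k\subset F_{k+nm-1}$ for all $k$. Then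
\[
u^{nr}F'_k\subset u^{nr}F_{k+c}\subset F_{k+c+nrm-r}\subset F'_{k+nrm-r+2c},
\]
so $a^{nr}$ kills $\operatorname{gr}^{F'}N$ for $r>2c$. The radicals of the two annihilators are homogeneous ideals, so by symmetry they coincide.
\end{proof}

If $N=U(\mathfrak g)n\neq0$ is cyclic, then $F_k=U_kn$ is good and $\operatorname{gr}N=S(\mathfrak g)/J$ for a homogeneous ideal $J$. The \emph{Gelfand--Kirillov dimension} of $N$ is $\limsup_k\log\dim(U_kn)/\log k$; it does not depend on the generator. By the Hilbert--Serre theorem, $\dim U_kn=\sum_{j\le k}\dim(S(\mathfrak g)/J)_j$ is for large $k$ a polynomial in $k$ of degree $\dim V(J)$. So the Gelfand--Kirillov dimension of $N$ is $\dim\operatorname{AV}(N)$.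

Let $\mathfrak p_-^\perp\subset\mathfrak g^*$ be the $d$-dimensional space of linear forms that vanish on $\mathfrak p_-$, and let $L(\nu)$ be the simple module of highest weight $\nu$.

\begin{lemma}\label{lem:AV}
We have $\operatorname{AV}(N(\nu))\subset\mathfrak p_-^\perp$, and the following are equivalent:
\begin{enumerate}
\item[(a)] $M(\nu)$ is irreducible;
\item[(b)] the map $U(\mathfrak u_+)\to M^\vee(\nu)$, $u\mapsto uf^\nu$, is injective;
\item[(c)] $\operatorname{AV}(N(\nu))=\mathfrak p_-^\perp$;
\item[(d)] $L(\nu)$ has Gelfand--Kirillov dimension $d$.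
\end{enumerate}
\end{lemma}

\begin{proof}
Since $\mathfrak p_-f^\nu\subset\mathbb Cf^\nu$, PBW for $\mathfrak g=\mathfrak u_+\oplus\mathfrak p_-$ gives $U_kf^\nu=U_k(\mathfrak u_+)f^\nu$, where $U_k(\mathfrak u_+)=U_k\cap U(\mathfrak u_+)$; it also gives $\mathfrak p_-\subset J$ in $\operatorname{gr}N(\nu)=S(\mathfrak g)/J$. Hence $\operatorname{gr}N(\nu)=S(\mathfrak u_+)/J'$ and $\operatorname{AV}(N(\nu))=V(J')\subset\mathfrak u_+^*\cong\mathfrak p_-^\perp$.

(a)$\Leftrightarrow$(b). The map in (b) has image $N(\nu)$ and sends $U(\mathfrak u_+)_\gamma$ to $M^\vee(\nu)_{-\nu+\gamma}$. Both spaces have dimension $n(\gamma)<\infty$, so the map is injective if and only if it is surjective. Apply Proposition~\ref{prop:dual}.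

(b)$\Leftrightarrow$(c). Condition (c) holds if and only if $J'=0$. If $u\ne0$ kills $f^\nu$, its symbol is a nonzero element of $J'$. Conversely, if $0\neq a\in J'$ is homogeneous of degree $k$ with lift $u\in U_k(\mathfrak u_+)$, then $uf^\nu=u'f^\nu$ with $u'\in U_{k-1}(\mathfrak u_+)$, and $u-u'\neq0$ kills $f^\nu$.

(c)$\Leftrightarrow$(d). Let $\omega$ be a Chevalley involution, an automorphism of $\mathfrak g$ that acts as $-1$ on $\mathfrak h$ and therefore exchanges positive and negative root spaces. The module $N(\nu)$ is simple, and $f^\nu$ has weight $-\nu$ and is killed by the negative root vectors, by \eqref{eq:eigen}. So the twist of $N(\nu)$ by $\omega$ is simple of highest weight $\nu$, and hence is $L(\nu)$. Since $\omega$ preserves each $U_k$, the Gelfand--Kirillov dimension of $L(\nu)$ is $\dim\operatorname{AV}(N(\nu))$. A closed subset of the irreducible variety $\mathfrak p_-^\perp$ has dimension $d$ only if it is the whole variety.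
\end{proof}

The comparison argument needs one parameter at which irreducibility is known. Let $(\ ,\ )$ be the form on $\mathfrak h^*$ induced by the Killing form and $\rho$ the half sum of the positive roots.

\begin{lemma}\label{lem:casimir}
If $M(\chi+\lambda\varpi)$ is reducible, there is a nonzero sum $\gamma$ of roots of $\mathfrak u_+$ with $(\varpi,\gamma)>0$ and
\begin{equation}\label{eq:casimir}
\lambda=\frac{(\gamma,\gamma)-2(\chi+\rho,\gamma)}{2(\varpi,\gamma)} .
\end{equation}
So $M(\chi+\lambda\varpi)$ is reducible for only countably many $\lambda$, and for $\chi=0$ these $\lambda$ are rational.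
\end{lemma}

\begin{proof}
Put $\nu=\chi+\lambda\varpi$ and let $K$ be a nonzero proper submodule. Its weights have the form $\nu-\gamma$ with $\gamma$ a sum of roots of $\mathfrak u_+$, and $\gamma\neq0$ because $K$ is proper. Take $\gamma$ of least height; then a nonzero vector of $K_{\nu-\gamma}$ is killed by all positive root vectors. The Casimir element acts on a vector of weight $\eta$ killed by the positive root vectors as the scalar $(\eta,\eta+2\rho)$, and, being central, it acts on the cyclic module $M(\nu)$ as the scalar $(\nu,\nu+2\rho)$. The equation $(\nu-\gamma,\nu-\gamma+2\rho)=(\nu,\nu+2\rho)$ expands to $(\gamma,\gamma)=2(\chi+\rho,\gamma)+2\lambda(\varpi,\gamma)$. Write $\gamma=\sum_jk_j\alpha_j$. All $k_j$ are nonnegative and $k_i>0$ for some $i\in I$, so $(\varpi,\gamma)=\frac12\sum_{i\in I}m_ik_i(\alpha_i,\alpha_i)>0$, again because $m_i\ge1$. The form takes rational values on the weight lattice, which gives the last claim.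
\end{proof}

\section{Localization on $G/P$}\label{sec:loc}

Lemma~\ref{lem:spec} compares the modules generated by $f^\lambda f^\chi$ for different $\lambda$, but only over a ring that contains the functions and the operator of the $b$-equation. So we enlarge $N(\nu)$ by functions. We do this on $X$ rather than on $G$ because $X$ is projective, and properness is what will let us return from the enlarged object to $N(\nu)$.

Let $\iota:X_f\to X$ be the inclusion. The quasi-coherent sheaf $(\iota_*\mathcal O_{X_f})f^\nu$ has an action of $\mathfrak g$ with $x(a\phi)=\xi_x(a)\phi+a\,x\phi$ for local functions $a$, and its global sections are $M^\vee(\nu)$. Let $\mathcal N_k(\nu)$ be the image of $\mathcal O_X\otimes U_kf^\nu$ in this sheaf, a coherent $\mathcal O_X$-module, and put $\mathcal N(\nu)=\bigcup_k\mathcal N_k(\nu)=\mathcal O_XN(\nu)$. Then $x\mathcal N_k(\nu)\subset\mathcal N_{k+1}(\nu)$, and $\mathcal N_k(\nu)(V)=\mathcal O(V)U_kf^\nu$ for affine open $V$.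

\subsection*{Charts}
A \emph{chart} is a translate $V=g_0X_f$, $g_0\in G$; the charts are affine and cover $X$. Put $\sigma_i(g)=f_i(g_0^{-1}g)$ and $\sigma=\prod_i\sigma_i^{m_i}$. By Lemma~\ref{lem:cell}, $\tilde V:=\pi^{-1}V=\{\sigma\neq0\}=g_0U_-P\cong V\times P$. The $\sigma_i$ are units on $\tilde V$ of right weight $\varpi_i$, so
\[
h_i=f_i/\sigma_i,\qquad h=\prod_ih_i^{m_i}=f/\sigma,\qquad (x\sigma_i)/\sigma_i\quad(x\in\mathfrak g)
\]
lie in $\mathcal O(V)$, and $\mathcal O(V\cap X_f)=\mathcal O(V)[1/h]$. The $h_i$ are nonzero because $X$ is irreducible, so the powers $h^\nu$ and the module $\mathcal W_V$ of Section~\ref{sec:setup} are defined. The space $\mathcal O(V)[1/h,s]f^sf^\chi$ is a $\mathfrak g$-submodule of $\mathcal O(\tilde V)[1/f,s]f^sf^\chi$.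

\begin{lemma}\label{lem:local}
Let $V$ be a chart. The $\mathcal O(V)[s]$-linear bijection
\[
\Theta:\mathcal O(V)[1/h,s]f^sf^\chi\to\mathcal W_V,\qquad af^sf^\chi\mapsto ah^sh^\chi ,
\]
carries the action of $x\in\mathfrak g$ to $\xi_x+a_x(s)$, where $a_x(s)=\sum_i(c_i+sm_i)(x\sigma_i)/\sigma_i\in\mathcal O(V)[s]$. For every $w$ and $k$, $\Theta(\mathcal O(V)U_k[s]\,w)=D_k(V)[s]\,\Theta(w)$. The same holds with $s$ specialized to $\lambda$; in particular $\mathcal N_k(\chi+\lambda\varpi)(V)\cong D_k(V)h^\lambda h^\chi$.
\end{lemma}

\begin{proof}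
From $f_i=h_i\sigma_i$ we get $(xf_i)/f_i=\xi_x(h_i)/h_i+(x\sigma_i)/\sigma_i$, and the first claim follows from \eqref{eq:powers}. Let $D'_k\subset D_k(V)[s]$ be the $\mathcal O(V)[s]$-span of the products of at most $k$ operators $\xi_x+a_x(s)$. We show $D_k'=D_k(V)[s]$ by induction on $k$; the case $k=0$ is trivial. Since the $\xi_x$ generate the derivations, $D_k(V)$ is spanned over $\mathcal O(V)$ by $D_{k-1}(V)$ and the products $\xi_{x_1}\cdots\xi_{x_k}$, and such a product is congruent to $\prod_j(\xi_{x_j}+a_{x_j}(s))$ modulo $D_{k-1}(V)[s]=D'_{k-1}$. The argument with $\lambda$ in place of $s$ is word for word the same.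
\end{proof}

So over each chart $\mathcal O_X$ and $\mathfrak g$ act through $D(V)$, by an identification that depends on the chart only in terms of lower order. In this sense $\mathcal N(\nu)$ is a twisted $D$-module on $X$, the one generated by $N(\nu)$. The global $b$-equation descends to it.

\begin{lemma}\label{lem:localb}
For every chart $V$ we have $b_\chi(s)h^sh^\chi\in D(V)[s]h^{s+1}h^\chi$.
\end{lemma}

\begin{proof}
The ring $\mathcal O(\tilde V)=\mathcal O(V)\otimes\mathcal O(P)$ is a nonzero free $\mathcal O(V)$-module, hence faithfully flat. Let $\mathcal W=\mathcal O(V)[1/h,s]f^sf^\chi$ and $A'=\mathcal O(V)U(\mathfrak g)[s]\,hf^sf^\chi$. Since $\sigma$ is a unit on $\tilde V$, multiplication identifies $\mathcal O(\tilde V)\otimes_{\mathcal O(V)}\mathcal W$ with $\mathcal O(\tilde V)[1/f,s]f^sf^\chi$, and by \eqref{eq:DG} the image of $\mathcal O(\tilde V)\otimes A'$ is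
\[
D(\tilde V)[s]\,\sigma^{-1}f^{s+1}f^\chi=D(\tilde V)[s]\,f^{s+1}f^\chi .
\]
It contains $b_\chi(s)f^sf^\chi$ by \eqref{eq:bchi}. Lemma~\ref{lem:descent} gives $b_\chi(s)f^sf^\chi\in A'$, and $\Theta(A')=D(V)[s]h^{s+1}h^\chi$ by Lemma~\ref{lem:local}.
\end{proof}

\subsection*{Characteristic variety and moment map}
On $\operatorname{gr}\mathcal N(\nu)=\bigoplus_k\mathcal N_k(\nu)/\mathcal N_{k-1}(\nu)$ the elements of $\mathfrak g$ act $\mathcal O_X$-linearly and commute, so it is a module over $\mathcal O_X\otimes S(\mathfrak g)$, generated by the class of $f^\nu$. By Lemma~\ref{lem:local}, applied with $\nu$ as $\chi$ and $\lambda=0$, over a chart this action factors through the surjection $\mathcal O(V)\otimes S(\mathfrak g)\to\operatorname{gr}D(V)=\mathcal O(T^*V)$ that sends $x$ to the symbol of $\xi_x$. This surjection is defined globally, so the modules $\operatorname{gr}\mathcal N(\nu)(V)$ over $\mathcal O(T^*V)$ glue to a coherent sheaf $\mathcal G(\nu)$ on $T^*X$ with one generator and with $\Gamma(T^*X,\mathcal G(\nu))=\Gamma(X,\operatorname{gr}\mathcal N(\nu))$. The \emph{characteristic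 variety} $\operatorname{Ch}(\mathcal N(\nu))\subset T^*X$ is the support of $\mathcal G(\nu)$, a closed subset.

The \emph{moment map} $\mu:T^*X\to\mathfrak g^*$ sends a covector $\eta$ at a point $y$ to the form $x\mapsto\eta(\xi_x(y))$. Thus $\mu^*(x)$ is the symbol of $\xi_x$, and $S(\mathfrak g)$ acts on $\mathcal G(\nu)$ through $\mu^*$. Since $X\times\mathfrak g\to TX$ is surjective, $T^*X$ is a subbundle of $X\times\mathfrak g^*$, hence closed, and $\mu$ is the restriction of the projection to $\mathfrak g^*$. This projection is proper because $X$ is projective, so $\mu$ is proper and in particular closed.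

\begin{proposition}\label{prop:moment}
For every character $\nu$ of $\mathfrak p$, $\operatorname{AV}(N(\nu))=\mu(\operatorname{Ch}(\mathcal N(\nu)))$.
\end{proposition}

\begin{proof}
Write $N,\mathcal N,\mathcal G$ for $N(\nu),\mathcal N(\nu),\mathcal G(\nu)$. Each inclusion uses its own filtration of $N$.

($\supset$) Use $U_kf^\nu$, with $\operatorname{gr}N=S(\mathfrak g)/J$. Let $a\in J$ be homogeneous of degree $k$ with lift $u\in U_k$. Then $uf^\nu\in U_{k-1}f^\nu\subset\Gamma(X,\mathcal N_{k-1})$, so $\mu^*a$ kills the generator of $\mathcal G$ and hence $\mathcal G$. Therefore $\mu^*a$ vanishes on $\operatorname{Ch}(\mathcal N)$, and $\mu(\operatorname{Ch}(\mathcal N))\subset V(J)$.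

($\subset$) The map from $\bigoplus_kU_kf^\nu/U_{k-1}f^\nu$ to the sections of $\mathcal G$ need not be injective, since an element may have lower degree once coefficients from $\mathcal O_X$ are allowed. So we use the filtration induced from the sheaf, $F_k=N\cap\Gamma(X,\mathcal N_k)$. It satisfies $F_k=0$ for $k<0$, $U_jF_k\subset F_{j+k}$, and $U_kf^\nu\subset F_k$, so it is exhaustive. An element of $F_k$ whose image in $\Gamma(X,\mathcal N_k/\mathcal N_{k-1})$ vanishes is a section of $\mathcal N_{k-1}$ and lies in $F_{k-1}$. This gives an injective $S(\mathfrak g)$-linear map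
\[
\operatorname{gr}^FN\hookrightarrow\Gamma(X,\operatorname{gr}\mathcal N)=\Gamma(\mathfrak g^*,\mu_*\mathcal G).
\]
The direct image of a coherent sheaf under a proper morphism is coherent, so the right side is a finitely generated $S(\mathfrak g)$-module. Its support lies in $\mu(\operatorname{Ch}(\mathcal N))$, because $\mu_*\mathcal G$ vanishes on the complement of this closed set. As $S(\mathfrak g)$ is noetherian, $\operatorname{gr}^FN$ is finitely generated, so $F$ is good, and Lemma~\ref{lem:AVindep} gives $\operatorname{AV}(N)=\operatorname{Supp}\operatorname{gr}^FN\subset\mu(\operatorname{Ch}(\mathcal N))$.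
\end{proof}

\section{Multiplicities along conormal varieties}\label{sec:const}

We now let $\lambda$ vary and write $\mathcal N_\lambda=\mathcal N(\chi+\lambda\varpi)$. First we confine all characteristic varieties to one set of dimension $d$ that does not depend on $\lambda$; then we count multiplicities along its components.

By the Bruhat decomposition, $B_-$ has finitely many orbits $X_w$ on $X$. The tangent space of an orbit at a point is spanned by the values of the $\xi_y$, $y\in\mathfrak b_-$. Hence
\[
\Lambda:=\{\eta\in T^*X:\ \mu(\eta)\text{ vanishes on }\mathfrak b_-\}=\bigcup_wT^*_{X_w}X ,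
\]
the union of the conormal bundles of the orbits. Each conormal bundle is a vector bundle of rank $d-\dim X_w$ over the irreducible variety $X_w$, so it is irreducible of dimension $d$. Since $\Lambda$ is closed, it is the union of the closures $\Lambda_w=\overline{T^*_{X_w}X}$. These are the irreducible components of $\Lambda$, and an irreducible closed subset of $\Lambda$ of dimension at least $d$ is one of them. By \eqref{eq:eigen}, $\mathfrak b_-f^\lambda f^\chi\subset\mathbb Cf^\lambda f^\chi$, so the functions $\mu^*(y)$, $y\in\mathfrak b_-$, kill the generator of $\operatorname{gr}\mathcal N_\lambda$, and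
\begin{equation}\label{eq:inLambda}
\operatorname{Ch}(\mathcal N_\lambda)\subset\Lambda\qquad\text{for all }\lambda .
\end{equation}

Fix $w$ and a chart $V$ with $\Lambda_w\cap T^*V\neq\emptyset$. Let $R=\mathcal O(T^*V)$, let $\mathfrak a\subset R$ be the ideal generated by the $\mu^*(y)$, $y\in\mathfrak b_-$, and let $\mathfrak q$ be the prime ideal of $\Lambda_w\cap T^*V$. The zero set of $\mathfrak a$ is $\Lambda\cap T^*V$, so $\mathfrak q$ is minimal over $\mathfrak a$, and $R_\mathfrak q/\mathfrak a_\mathfrak q$ is an artinian local ring. For an $R$-module $H$ let $\ell(H)$ be the length of $H_\mathfrak q$ over $R_\mathfrak q$, the \emph{multiplicity of $H$ along $\Lambda_w$}. It is additive in short exact sequences. If $H$ is finitely generated and killed by $\mathfrak a$, then $\ell(H)$ is finite, and $\ell(H)>0$ if and only if $\Lambda_w\cap T^*V\subset\operatorname{Supp}H$.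

Put
\[
A=D(V)[s]\,h^sh^\chi,\qquad A_k=D_k(V)[s]\,h^sh^\chi,\qquad C=\operatorname{gr}A .
\]
Here $s$ has degree $0$ and $A_k=0$ for $k<0$. The module $C$ is a cyclic, hence noetherian, $R[s]$-module, and it does not involve $\lambda$. For $y\in\mathfrak b_-$, Lemma~\ref{lem:local} and \eqref{eq:eigen} give
\[
\xi_y\,h^sh^\chi=-\big((\chi+s\varpi)(y)+a_y(s)\big)h^sh^\chi\in A_0 ,
\]
so $\mathfrak a$ kills the generator of $C$, and hence $C$.

Fix $\lambda\in\mathbb C$, put $t=s-\lambda$, and give $\bar A=A/tA$ the image filtration. We want to compute $\ell(\operatorname{gr}\bar A)$ from $C$. The difficulty is that taking symbols and setting $t=0$ need not commute: $\operatorname{gr}\bar A$ is a quotient of $C/tC$, and it is a proper quotient when an element $ta$ has lower degree than $a$ in an essential way. Such an $a$ also contributes to the kernel of $t$ on $C$. Sorting elements by the drop in degree shows that the two effects have the same multiplicity.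

\begin{lemma}\label{lem:step1}
For every $\lambda\in\mathbb C$, $\ \ell(\operatorname{gr}\bar A)=\ell(C/tC)-\ell(\ker(t|C))$, and all three lengths are finite.
\end{lemma}

\begin{proof}
For $r\ge0$ define (the letter $B$ stands here for ``boundaries'')
\[
Z^r_k=\{a\in A_k:\ ta\in A_{k-r}\},\qquad B^r_k=tA_{k+r}\cap A_k=tZ^r_{k+r},
\]
\[
K^r=\bigoplus_k(Z^r_k+A_{k-1})/A_{k-1}\subset C,\qquad E^r=\bigoplus_kA_k/(A_{k-1}+B^r_k).
\]
Since $t$ commutes with $D(V)[s]$, we have $D_m(V)[s]Z^r_k\subset Z^r_{k+m}$ and $D_m(V)[s]B^r_k\subset B^r_{k+m}$. So $K^r$ is an $R[s]$-submodule of $C$ and $E^r$ is a quotient of $C$.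

The $K^r$ decrease with $r$, and $K^1=\ker(t|C)$. The $B^r_k$ increase with $r$, from $B^0_k=tA_k$ to the union $tA\cap A_k$. So $E^0=C/tC$, and the kernels of $C\to E^r$ form an increasing chain of submodules. As $C$ is noetherian, there is $r_0\geq 0$ with $E^r=E^{r_0}$ for $r\ge r_0$, and
\[
E^{r_0}=\bigoplus_kA_k/(A_{k-1}+tA\cap A_k)=\bigoplus_k(A_k+tA)/(A_{k-1}+tA)=\operatorname{gr}\bar A .
\]
The modules $K^r$ for $r\ge1$ and $E^r$ for $r\ge0$ are finitely generated over $R[s]$ and killed by $t$, hence finitely generated over $R[s]/(t)=R$; they are killed by $\mathfrak a$, so their lengths are finite.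

Let $r\ge1$ and consider the map
\[
Z^r_k\to E^{r-1}_{k-r}=A_{k-r}/(A_{k-r-1}+B^{r-1}_{k-r}),\qquad a\mapsto ta .
\]
Because $tZ^r_k=B^r_{k-r}$, its image is the degree $k-r$ part of $\ker(E^{r-1}\to E^r)$. Its kernel is $Z^{r+1}_k+(Z^r_k\cap A_{k-1})$. Indeed, if $a$ is in the kernel, then $ta=c+ta'$ with $c\in A_{k-r-1}$, $a'\in A_{k-1}$ and $ta'\in A_{k-r}$; so $a'\in Z^r_k\cap A_{k-1}$ and $a-a'\in Z^{r+1}_k$. Conversely, $tZ^{r+1}_k\subset A_{k-r-1}$, and $t(Z^r_k\cap A_{k-1})\subset tA_{k-1}\cap A_{k-r}=B^{r-1}_{k-r}$. On the other hand, since $Z^{r+1}_k\subset Z^r_k$,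
\[
K^r_k/K^{r+1}_k=(Z^r_k+A_{k-1})/(Z^{r+1}_k+A_{k-1})\cong Z^r_k/\big(Z^{r+1}_k+(Z^r_k\cap A_{k-1})\big).
\]
We obtain an isomorphism, $R$-linear because $t$ commutes with $D(V)$,
\begin{equation}\label{eq:KE}
K^r/K^{r+1}\cong\ker(E^{r-1}\to E^r)\qquad(r\ge1),
\end{equation}
which shifts degrees by $r$. Hence $\ell(K^r)-\ell(K^{r+1})=\ell(E^{r-1})-\ell(E^r)$.

For $r>r_0$ the right side of \eqref{eq:KE} is zero, so $K^r=K^{r_0+1}$ for all $r\ge r_0+1$. For $r>k$ we have $Z^r_k=\{a\in A_k:ta=0\}=0$, since $t$ is injective on $\mathcal W_V\supset A$. So $K^{r_0+1}$ vanishes in each degree. Summing the length identities over $1\le r\le r_0$ (an empty sum if $r_0=0$, in which case $K^1=0$) gives $\ell(K^1)=\ell(E^0)-\ell(E^{r_0})$.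
\end{proof}

The right side of Lemma~\ref{lem:step1} is an Euler characteristic of multiplication by $s-\lambda$ on a fixed module. Such a number does not see $\lambda$.

\begin{lemma}\label{lem:step2}
Let $\kappa=R_\mathfrak q/\mathfrak qR_\mathfrak q$ and $m_w(V)=\sum_{i\ge0}\operatorname{rank}_{\kappa[s]}(\mathfrak q^iC_\mathfrak q/\mathfrak q^{i+1}C_\mathfrak q)$, a finite sum. Then $\ell(C/tC)-\ell(\ker(t|C))=m_w(V)$ for every $\lambda\in\mathbb C$.
\end{lemma}

\begin{proof}
The module $C_\mathfrak q$ is finitely generated over $R_\mathfrak q[s]$ and killed by $\mathfrak a_\mathfrak q$, hence by a power of $\mathfrak q$, since the maximal ideal of the artinian ring $R_\mathfrak q/\mathfrak a_\mathfrak q$ is nilpotent. For a finitely generated $R_\mathfrak q[s]$-module $H$ killed by a power of $\mathfrak q$, both $H/tH$ and $\ker(t|H)$ are finitely generated over $R_\mathfrak q$ and killed by a power of $\mathfrak q$, so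
\[
\psi(H)=\operatorname{length}(H/tH)-\operatorname{length}(\ker(t|H))
\]
is defined. For a short exact sequence of such modules, the snake lemma gives a six-term exact sequence of the kernels and cokernels of $t$, so $\psi$ is additive. Therefore $\psi(C_\mathfrak q)=\sum_i\psi(\mathfrak q^iC_\mathfrak q/\mathfrak q^{i+1}C_\mathfrak q)$. Each summand is a finitely generated module over the principal ideal domain $\kappa[s]$, so it is the direct sum of a free module and a torsion module, and lengths are dimensions over $\kappa$. We have $\psi(\kappa[s])=1-0=1$. A torsion module is finite-dimensional over $\kappa$, so the kernel and cokernel of $t$ on it have equal dimension and $\psi=0$. Thus $\psi$ is the rank. Localization commutes with kernels and cokernels, so $\psi(C_\mathfrak q)=\ell(C/tC)-\ell(\ker(t|C))$.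
\end{proof}

So far $\lambda$ was arbitrary. Admissibility is needed only to identify the fiber $\bar A$ of the family with the module we care about; this is its one use in the proof of (2)$\Rightarrow$(1), and Section~\ref{sec:sl2} shows that the next statement fails without it.

\begin{proposition}\label{prop:const}
For every admissible $\lambda$ the multiplicity of $\operatorname{gr}\mathcal N_\lambda(V)$ along $\Lambda_w$ is $m_w(V)$. Consequently, if $\lambda$ and $\lambda_0$ are admissible and $\Lambda_w\subset\operatorname{Ch}(\mathcal N_{\lambda_0})$, then $\Lambda_w\subset\operatorname{Ch}(\mathcal N_\lambda)$.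
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:localb}, Lemma~\ref{lem:spec} applies on $V$ with $\beta=b_\chi$ and $\alpha=\lambda$. So specialization induces an isomorphism $\bar A\cong D(V)h^\lambda h^\chi$, and it maps the image of $A_k$ onto $D_k(V)h^\lambda h^\chi$. By Lemma~\ref{lem:local}, $\operatorname{gr}\bar A\cong\operatorname{gr}\mathcal N_\lambda(V)$ as $R$-modules, and Lemmas~\ref{lem:step1} and~\ref{lem:step2} give the multiplicity. For the second claim choose a chart $V$ that meets $X_w$. The hypothesis on $\lambda_0$ gives $m_w(V)>0$, so $\Lambda_w\cap T^*V\subset\operatorname{Ch}(\mathcal N_\lambda)$. This set is open and nonempty in the irreducible variety $\Lambda_w$, hence dense, and $\operatorname{Ch}(\mathcal N_\lambda)$ is closed.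
\end{proof}

\section{End of the proof and consequences}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:gen}]
The last assertion is Proposition~\ref{prop:moment}. We have (2)$\Leftrightarrow$(3) by Proposition~\ref{prop:23}, (1)$\Leftrightarrow$(4) by Lemma~\ref{lem:AV}, and (1)$\Rightarrow$(2) by Propositions~\ref{prop:13} and~\ref{prop:23}. It remains to prove (2)$\Rightarrow$(1). Write $N_\lambda=N(\chi+\lambda\varpi)$.

The non-admissible values have the form $\alpha+j$ with $b_\chi(\alpha)=0$ and $j\ge1$, so they are countable. By Lemma~\ref{lem:casimir} we can choose an admissible $\lambda_0$ with $M(\chi+\lambda_0\varpi)$ irreducible; for $\chi=0$ any admissible irrational number will do. Lemma~\ref{lem:AV} and Proposition~\ref{prop:moment} give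
\[
\mathfrak p_-^\perp=\operatorname{AV}(N_{\lambda_0})=\mu(\operatorname{Ch}(\mathcal N_{\lambda_0})).
\]
The images of the finitely many irreducible components of $\operatorname{Ch}(\mathcal N_{\lambda_0})$ are closed, because $\mu$ is closed, and they cover the irreducible variety $\mathfrak p_-^\perp$. So some component $\Sigma$ has $\mu(\Sigma)=\mathfrak p_-^\perp$, and then $\dim\Sigma\ge d$. By \eqref{eq:inLambda}, $\Sigma=\Lambda_w$ for some $w$.

Now let $\lambda$ be admissible. Proposition~\ref{prop:const} gives $\Lambda_w\subset\operatorname{Ch}(\mathcal N_\lambda)$, and therefore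
\[
\mathfrak p_-^\perp=\mu(\Lambda_w)\subset\mu(\operatorname{Ch}(\mathcal N_\lambda))=\operatorname{AV}(N_\lambda)\subset\mathfrak p_-^\perp .
\]
So $\operatorname{AV}(N_\lambda)=\mathfrak p_-^\perp$, and $M(\chi+\lambda\varpi)$ is irreducible by Lemma~\ref{lem:AV}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:max}]
A maximal parabolic subalgebra has $I=\{i\}$ and $\varpi=\varpi_i$. Apply Theorem~\ref{thm:gen} with $m_i=1$ and $\chi=0$, and use $b_0=b$ (Lemma~\ref{lem:analytic}).
\end{proof}

Theorem~\ref{thm:max} transfers information in both directions.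

\begin{corollary}\label{cor:roots}
In the setting of Theorem~\ref{thm:max}:
\begin{enumerate}
\item[(a)] All roots of $b$ are rational. If $\alpha$ is a root, then $\alpha+1=\dfrac{(\gamma,\gamma)-2(\rho,\gamma)}{2(\varpi,\gamma)}$ for some nonzero sum $\gamma$ of roots of $\mathfrak u_+$.
\item[(b)] For each class $c\in\mathbb C/\mathbb Z$, the set of $\lambda\in c$ with $M(\lambda\varpi)$ reducible is empty if $b$ has no root in $c$. Otherwise it is $\{\alpha_c+1,\alpha_c+2,\dots\}$, where $\alpha_c$ is the smallest root of $b$ in $c$.
\end{enumerate}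
\end{corollary}

\begin{proof}
If $b(\alpha)=0$, then (2) fails for $\lambda=\alpha+1$, so $M((\alpha+1)\varpi)$ is reducible, and Lemma~\ref{lem:casimir} with $\chi=0$ gives (a). Condition (2) fails for $\lambda$ exactly when $\lambda\in\alpha+\mathbb Z_{\ge1}$ for a root $\alpha$, and the union of these sets over the roots in $c$ is $\alpha_c+\mathbb Z_{\ge1}$.
\end{proof}

\begin{example}\label{ex:sl4}
Let $G=SL_4$ and $I=\{2\}$. Write the first two columns of $g$ as $\binom{g'}{g''}$ with $2\times2$ blocks; then $f=f^{\varpi_2}=\det g'$. For $q=z_{11}z_{22}-z_{12}z_{21}$ and $\partial_{ij}=\partial/\partial z_{ij}$ we compute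
\[
\partial_{11}\partial_{22}q^{s+1}=(s+1)q^s+(s+1)s\,z_{11}z_{22}q^{s-1},
\]
\[
\partial_{12}\partial_{21}q^{s+1}=-(s+1)q^s+(s+1)s\,z_{12}z_{21}q^{s-1},
\]
and subtracting,
\begin{equation}\label{eq:cayley}
(\partial_{11}\partial_{22}-\partial_{12}\partial_{21})\,q^{s+1}=(s+1)(s+2)\,q^s .
\end{equation}

First, $b$ divides $(s+1)(s+2)$. The derivative of $g'$ along $x\in\mathfrak{sl}_4$ at $g$ is minus the product of the first two rows of $x$, an arbitrary $2\times4$ matrix, with the rank-two matrix $\binom{g'}{g''}$; so it is an arbitrary $2\times2$ matrix. Hence the $\mathcal O(G)$-linear map $\theta\mapsto(\theta g'_{kl})_{k,l}$ from derivations of $\mathcal O(G)$ to $\mathcal O(G)^4$ is surjective at every point, hence surjective, and there are derivations $\theta_{ij}$ with $\theta_{ij}g'_{kl}=\delta_{ik}\delta_{jl}$. By the chain rule and \eqref{eq:cayley}, $(\theta_{11}\theta_{22}-\theta_{12}\theta_{21})f^{s+1}=(s+1)(s+2)f^s$.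

Second, $M(-\varpi_2)$ is reducible. Where $g''$ is invertible put $z=g'(g'')^{-1}$, so that $f=q(z)\det g''$. Left multiplication by $\exp(-\tau E_{i,j+2})$, $i,j\in\{1,2\}$, fixes $g''$ and subtracts $\tau$ from $z_{ij}$, so $E_{i,j+2}\in\mathfrak u_+$ acts on $f^{-1}$ as $-\partial_{ij}$. By \eqref{eq:cayley} with $s=-2$, the nonzero element $E_{13}E_{24}-E_{14}E_{23}$ of $U(\mathfrak u_+)$ kills $f^{-1}$, and Lemma~\ref{lem:AV} applies.

Theorem~\ref{thm:max} now gives $b(-1-j)=0$ for some $j\ge1$, which forces $b(-2)=0$. With $b(-1)=0$ we get $b(s)=(s+1)(s+2)$, and $M(\lambda\varpi_2)$ is reducible exactly for $\lambda\in\{-1,0,1,\dots\}$. In Corollary~\ref{cor:roots}(a) the root $-2$ is realized by the weight $\gamma=(1,1,-1,-1)$ of $E_{13}E_{24}$: with the standard form, which is proportional to the Killing form, and with $\rho=\frac12(3,1,-1,-3)$ and $\varpi_2=\frac12\gamma$, the quotient is $(4-8)/4=-1$.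
\end{example}

\begin{remark}\label{rem:mi}
The assumption $m_i\ge1$ for all $i\in I$ in Theorem~\ref{thm:gen} cannot be dropped. Take $G=SL_2\times SL_2$, $P=B$, $\varpi=\varpi_1$, $\chi=0$. Then $f$ is the entry $g_{11}$ of the first factor and $b(s)=s+1$ by the computation of Section~\ref{sec:sl2}, so (2) holds for $\lambda\notin\mathbb Z_{\ge0}$. But $M(\lambda\varpi_1)$ is the tensor product of the Verma modules of highest weights $\lambda$ and $0$ for the two factors, and it is reducible for every $\lambda$ because the second factor is. Here the set $\{f\neq0\}$ is larger than the open cell, and $(\varpi,\gamma)=0$ for $\gamma=\alpha_2$, so both Lemma~\ref{lem:cell} and Lemma~\ref{lem:casimir} fail.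
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Highest weight modules and $b$-functions of semi-invariants},
\texttt{http://www.kurims.\allowbreak kyoto-u.ac.jp/\allowbreak\%7Ekyodo/\allowbreak kokyuroku/\allowbreak contents/\allowbreak pdf/\allowbreak 0855-01.pdf}

\end{thebibliography}
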